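# Stretching $t$ along a Liouville field: analytic hypoellipticity of $X^2+Y^2$ with Levi form $x^py^p+x^{2q}+y^{2q}$

## 1. A planar field that rescales a one-form, and the maps of $\mathbb R^3$ it produces

Let $A=A_1\,dx+A_2\,dy$ be a real analytic 1-form near $0\in\mathbb R^2$ with
$$dA=\lambda\,dx\wedge dy,\qquad \lambda\neq0\ \text{ off the origin}.$$
Off the origin there is exactly one vector field $V=V^1\partial_x+V^2\partial_y$ with $\iota_V dA=A$. Since $\iota_V(\lambda\,dx\wedge dy)=\lambda(V^1dy-V^2dx)$, it is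
$$V^1=\frac{A_2}{\lambda},\qquad V^2=-\frac{A_1}{\lambda}. \tag{1}$$
We call $V$ the **Liouville field** of $A$. Conversely, if $V$ is given and $A:=\lambda(V^1dy-V^2dx)$, then $dA=\lambda\,dx\wedge dy$ says exactly that
$$\partial_x(\lambda V^1)+\partial_y(\lambda V^2)=\lambda. \tag{2}$$
So choosing a primitive $A$ of $\lambda\,dx\wedge dy$ is the same as choosing a solution $V$ of (2) with $\lambda V$ analytic.

Two facts follow at once. First, $A(V)=(A_1A_2-A_2A_1)/\lambda=0$. Second, Cartan's formula gives $\mathcal L_VA=d(A(V))+\iota_VdA=A$. If $\varphi_\sigma$ denotes the time-$\sigma$ flow of $V$, then $\frac{d}{d\sigma}\varphi_\sigma^*A=\varphi_\sigma^*\mathcal L_VA=\varphi_\sigma^*A$, so wherever the flow exists,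
$$\varphi_\sigma^*A=e^\sigma A. \tag{3}$$

Now go to $\mathbb R^3$ with coordinates $(P,t)$, $P=(x,y)$, and put
$$Z_1=\partial_x+A_1\partial_t,\qquad Z_2=\partial_y+A_2\partial_t .$$
These fields span the kernel of the 1-form $dt-A$. Let $g$ be a smooth function of $t$, let $s$ be a small real number, and set
$$\kappa_s(P,t)=\big(\varphi_{\sigma}(P),\ t+sg(t)\big),\qquad \sigma=\sigma(s,t)=\log\big(1+sg'(t)\big). \tag{4}$$
Since $\partial_t[\varphi_{\sigma(s,t)}(P)]=\sigma_tV(\varphi_\sigma(P))$, where $\sigma_t=\partial_t\sigma$,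
$$\kappa_s^*(dt-A)=(1+sg')\,dt-\varphi_\sigma^*A-A(V)(\varphi_\sigma)\,\sigma_t\,dt=(1+sg')\,dt-e^\sigma A=(1+sg')(dt-A).$$
Thus $\kappa_s$ preserves the plane field $\mathrm{span}(Z_1,Z_2)$. Every change of time $t\mapsto t+sg(t)$ near the identity, even one that is the identity outside a small interval, lifts to a map preserving the two directions along which we differentiate.

**Example ($\lambda=1$).** Take $A=\frac12(x\,dy-y\,dx)$. Then $V=\frac12(x\partial_x+y\partial_y)$, $\varphi_\sigma(P)=e^{\sigma/2}P$ and $\kappa_s(P,t)=(\sqrt{1+sg'(t)}\,P,\ t+sg(t))$.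

**Example ($\lambda$ homogeneous of degree $m$, $\lambda\ne0$ off $0$).** Euler's identity gives $\partial_x(x\lambda)+\partial_y(y\lambda)=(m+2)\lambda$, so $V=\frac{1}{m+2}(x\partial_x+y\partial_y)$ solves (2), and $\varphi_\sigma$ is the dilation $P\mapsto e^{\sigma/(m+2)}P$. This covers $\lambda_1=x^{2p}+y^{2p}$.

## 2. What the maps are for: analytic hypoellipticity

**Definition.** A linear operator $L$ is *analytic hypoelliptic* on an open set $U$ if, for every open $V_0\subset U$ and every distribution $u$ on $V_0$, real analyticity of $Lu$ on $V_0$ implies real analyticity of $u$ on $V_0$.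

The Laplacian has this property. The heat operator $\partial_t-\partial_x^2$ on $\mathbb R^2$ does not: on $\{x>0\}$ the function equal to $t^{-1/2}e^{-x^2/4t}$ for $t>0$ and to $0$ for $t\le0$ is smooth and solves the equation, but it is not analytic at $t=0$.

We work in $\mathbb R^3$ with
$$X=\partial_x,\qquad Y=\partial_y+a(x,y)\,\partial_t,\qquad [X,Y]=\lambda\,\partial_t,\quad \lambda=\partial_xa ,$$
where $a$ is real analytic on $\mathbb R^2$. The function $\lambda$ is the *Levi form*. Consider
$$\lambda_1=x^{2p}+y^{2p},\qquad \lambda_2=x^py^p+x^{2q}+y^{2q},\qquad 0<p<q,\ p\text{ even}.$$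
Both are positive off $0$. For both, the common zero set of the symbols $\xi$, $\eta+a\tau$, $\lambda\tau$ in $T^*\mathbb R^3\setminus\{0\}$ is $\{x=y=0,\ \xi=0,\ \eta+a(0,0)\tau=0\}$; there $\tau\neq0$, the standard 2-form restricts to $d\tau\wedge dt$, and so this is a symplectic submanifold. For $\lambda_1$, analytic hypoellipticity is known (Grigis and Sjöstrand, 1985). The question is whether it holds for $\lambda_2$. The answer is yes for all parameters.

**Theorem 1.** Let $0<p<q$ be integers, $p$ even, $\lambda_2=x^py^p+x^{2q}+y^{2q}$, and let $a$ be real analytic on $\mathbb R^2$ with $\partial_xa=\lambda_2$. Then $X^2+Y^2$, with $X=\partial_x$, $Y=\partial_y+a\,\partial_t$, is analytic hypoelliptic on $\mathbb R^3$.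

The method gives a second statement, which is not needed for Theorem 1.

**Theorem 2.** Let $A=A_1dx+A_2dy$ be a real analytic 1-form near $0\in\mathbb R^2$, $dA=\lambda\,dx\wedge dy$, $\lambda=\sum c_{jk}x^jy^k$, $\lambda(0)=0$, and suppose $S=\{(j,k):c_{jk}\ne0\}$ meets both coordinate axes. Let $\mathcal V$ be the vertex set of $\Gamma=\mathrm{conv}(S+\mathbb R_+^2)$ and $N(x,y)=\sum_{(j,k)\in\mathcal V}|x|^j|y|^k$. Assume $|\lambda|\ge cN$ near $0$ in $\mathbb R^2$ for some $c>0$. Let $n=(n_{jk}(x,y))$ be a real analytic, symmetric, positive definite $2\times2$ matrix near $0$. Put $Z_1=\partial_x+A_1\partial_t$, $Z_2=\partial_y+A_2\partial_t$. Then $L=\sum_{j,k}Z_jn_{jk}Z_k$ is analytic hypoelliptic on $W\times\mathbb R$ for some neighborhood $W$ of $0$.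

For $\lambda=\lambda_2$ we have $S=\mathcal V=\{(0,2q),(p,p),(2q,0)\}$, because $p+p<2q$ puts $(p,p)$ strictly below the segment joining the other two points; and $\lambda_2=N$ on $\mathbb R^2$. The condition $|\lambda|\ge cN$ can fail: for $\lambda=(x-y)^2$ one has $N=x^2+y^2$, but $\lambda=0$ on the diagonal.

**Facts used.**

* **(C1)** Hörmander (Acta Math. 1967): if real smooth fields $W_1,\dots,W_m$ satisfy the bracket condition (they and their iterated brackets span at each point) and $W_0$ is a real smooth field, then $L=W_0+\sum W_i^2$ is hypoelliptic. Consequently, for $\Omega''\Subset\Omega'$ and each $\alpha$,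
$$\sup_{\Omega''}|\partial^\alpha v|\le C_\alpha\|v\|_{L^2(\Omega')}\qquad\text{for all }v\in L^2(\Omega')\text{ with }Lv=0.$$
Indeed $\{v\in L^2(\Omega'):Lv=0\}$ is closed in $L^2(\Omega')$, restriction maps it into $C^k(\overline{\Omega''})$, this map has closed graph, hence it is bounded.
* **(C2)** Treves (CPDE 3, 1978), Tartakoff (Acta Math. 145, 1980), Métivier (CPDE 6, 1981): a second order operator with analytic coefficients, whose principal symbol is real of constant sign and vanishes exactly to second order on a symplectic characteristic manifold, and which is hypoelliptic with loss of one derivative, is analytic hypoelliptic. In particular $X^2+Y^2$ in $\mathbb R^3$ is analytic hypoelliptic where $X,Y,[X,Y]$ are independent.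
* **(C3)** The Cauchy–Kovalevskaya theorem.
* **(C4)** Solutions of linear elliptic equations with analytic coefficients and analytic right-hand side are analytic.

A submanifold $\{f_1=f_2=0\}$ of $T^*\mathbb R^3$ with $df_1,df_2$ independent is symplectic exactly where the Poisson bracket $\{f_1,f_2\}\neq0$. For our operators the characteristic manifold is $\{\xi+A_1\tau=\eta+A_2\tau=0\}$ and the bracket is $\lambda\tau$. So (C2) settles every point with $(x,y)\ne0$ and says nothing on the $t$-axis, where $\lambda=0$. The whole difficulty is on the axis.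

## 3. Translating in $t$, and where cutting off fails

Suppose $Lu=0$ near the origin of $\mathbb R^3$, with $L=\sum Z_jn_{jk}Z_k$ and coefficients independent of $t$. We want bounds $\|\partial_t^ku\|\le C^{k+1}k!$, that is, analyticity in $s$ of $u(P,t+s)$ near $s=0$. For each real $s$ this translate solves the same equation, so one would like to localize it and invert $L$. Localizing in $P$ is harmless: derivatives of a cutoff $\chi(P)$ that is $1$ near $0$ live where $P\ne0$, and there $u$ is already analytic. Localizing with a cutoff in $t$ is not harmless: its derivative lives at points that include the axis, where analyticity of $u$ is what we want to prove.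

The natural repair is to switch the translation off by a change of variable: take $g\in C_0^\infty$, $g=1$ near $0$, and consider $v(P,t+sg(t))$. Compute:
$$Z_j\big[v(P,t+sg(t))\big]=(Z_jv)(P,t+sg)+s\,g'(t)\,A_j(P)\,(\partial_tv)(P,t+sg).$$
The energy of $L$ controls only $\|Zv\|$, and the error term is not controlled by it. To check this, pick $P_0$ near $0$ with, say, $A_1(P_0)\neq0$ (if $A_1\equiv0$ near $0$, use $A_2$; they do not both vanish identically since $dA\ne0$), and for large $\tau$ let
$$v_\tau=e^{i\tau(t-A_1(P_0)x-A_2(P_0)y)}\,\chi_0\big(\tau^{1/2}(P-P_0)\big)\,\chi_1(t),$$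
with nonzero test functions $\chi_0,\chi_1$, where $\mathrm{supp}\,\chi_1\subset\{g'\ne0\}$. Here $\|v_\tau\|_{L^2}=c\,\tau^{-1/2}$. In $Z_jv_\tau$ the phase contributes the factor $i\tau(A_j(P)-A_j(P_0))=O(\tau^{1/2})$ on the support, and the cutoffs contribute $O(\tau^{1/2})$; so $\|Zv_\tau\|=O(1)$. But $\|g'A_1\partial_tv_\tau\|\ge c'\tau\cdot\tau^{-1/2}=c'\tau^{1/2}$. So no bound $\|g'A_1\partial_tv\|\le C\|Zv\|$ holds: the stretched equation is not a bounded perturbation of the original one in the energy norm.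

This is where the maps (4) enter. If $P$ is moved by $\varphi_\sigma$ at the same time, the error term disappears, because $\kappa_s$ preserves $\mathrm{span}(Z_1,Z_2)$. The price is that $D\varphi_\sigma$ enters the coefficients of the transformed operator, so $\varphi_\sigma$ must be bi-Lipschitz *at the origin*. And since we want analyticity in $s$, the flow must also make sense, with uniform bounds, for complex $\sigma$. The next section states these two requirements as a condition on $V$.

## 4. A condition on $V$, and its flow in complex time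

For $\varepsilon,r_1>0$ let
$$\mathcal D=\{\zeta=(x,y)\in\mathbb C^2\setminus0:\ |\mathrm{Im}\,x|\le\varepsilon|\mathrm{Re}\,x|,\ |\mathrm{Im}\,y|\le\varepsilon|\mathrm{Re}\,y|,\ |\zeta|<r_1\}.$$
It contains all real $P$ with $0<|P|<r_1$, including those with one zero component.

**Condition (H).** For some $\varepsilon,r_1,K>0$: $A,\lambda,n$ are holomorphic and bounded on $|\zeta|<r_1$; $\lambda\ne0$ on $\mathcal D$; and on $\mathcal D$
$$|V^1|\le K|x|,\qquad |V^2|\le K|y|,\qquad \|DV\|\le K .$$
Here $V$ is holomorphic near each point of $\mathcal D$, by (1), and $DV$ is its holomorphic derivative.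

**Example.** For $\lambda_1=x^{2p}+y^{2p}$, $V=\frac{1}{2p+2}(x\partial_x+y\partial_y)$, $n=I$, the three bounds are trivial. If $2p\arctan\varepsilon\le\pi/3$, then on $\mathcal D$ each of $x^{2p},y^{2p}$ is zero or has argument in $[-\pi/3,\pi/3]$, and they are not both zero, so $\mathrm{Re}\,\lambda_1>0$. Thus (H) holds.

**Proposition A.** Let $A$ be as in Section 1, $Z_1=\partial_x+A_1\partial_t$, $Z_2=\partial_y+A_2\partial_t$, and $L=\sum_{j,k}Z_jn_{jk}Z_k$ with $n(x,y)$ real analytic, symmetric, positive definite. Assume (H) and that $\lambda$ vanishes to finite order at $0$. If $u$ is a distribution near $(0,0,t_0)$ and $Lu$ is analytic there, then $u$ is analytic near $(0,0,t_0)$.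

Sections 4 to 8 prove this proposition.

**Lemma 1.** Let $E$ be a measure space and let $f(s,\omega)$, $|s|<s_0$, $\omega\in E$, be measurable in $\omega$ and holomorphic in $s$, with $|f|\le M$. Then $s\mapsto f(s,\cdot)$ is holomorphic for $|s|<s_0$ with values in $L^\infty(E)$, and $|f(s,\omega)-f(0,\omega)|\le 2M|s|/s_0$.

*Proof.* By Cauchy's formula the Taylor coefficients $f_k(\omega)$ at $s=0$ are limits of Riemann sums, that is, of linear combinations of measurable functions; so they are measurable, and $|f_k|\le Ms_0^{-k}$. Hence $\sum f_ks^k$ converges in $L^\infty$ norm for $|s|<s_0$. The last bound is Schwarz's lemma for $f(s,\omega)-f(0,\omega)$, which is bounded by $2M$ and vanishes at $s=0$. $\square$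

Assume (H) and fix $\sigma_0>0$ with
$$K\sigma_0<\tfrac\pi2,\qquad \tan(K\sigma_0)\le\tfrac\varepsilon2,\qquad e^{K\sigma_0}\le\tfrac32 .$$

**Lemma 2.** For real $P$ with $0<|P|<r_1/2$ and $\mu\in\mathbb C$, $|\mu|<\sigma_0$, the problem $\gamma'(r)=\mu V(\gamma(r))$, $\gamma(0)=P$, has a solution on $[0,1]$ with values in $\mathcal D$. Put $\varphi_\mu(P)=\gamma(1)$. Then $\varphi_\mu(P)$ and $D\varphi_\mu(P)=\partial_P\varphi_\mu(P)$ are holomorphic in $\mu$ and continuous in $(\mu,P)$, and
$$\partial_\mu\varphi_\mu=V(\varphi_\mu),\quad |\varphi_\mu(P)|\le\tfrac32|P|,\quad |\varphi_\mu(P)-P|\le C|\mu|,\quad \|D\varphi_\mu(P)-I\|\le e^{K|\mu|}-1 .$$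

*Proof.* **A nonzero component stays in a sector.** Let $P=(x,y)$ with $x\ne0$. As long as $\gamma\in\mathcal D$ we have $|(\gamma^1)'|\le K|\mu||\gamma^1|$. So $\gamma^1$ never vanishes and $\gamma^1(r)=xe^{\rho(r)}$ with $\rho(r)=\int_0^r\mu V^1(\gamma)/\gamma^1$, $|\rho|\le K|\mu|r$. As $x$ is real and $|\mathrm{Im}\,\rho|\le K\sigma_0<\pi/2$,
$$|\mathrm{Im}\,\gamma^1|\le\tan(K\sigma_0)\,|\mathrm{Re}\,\gamma^1|\le\tfrac\varepsilon2|\mathrm{Re}\,\gamma^1|,\qquad \tfrac23|x|\le|\gamma^1|\le\tfrac32|x| .$$
The same holds for $\gamma^2$ if $y\ne0$.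

**A zero component stays zero.** Let $x=0$; then $y\ne0$. Solve the scalar equation $\gamma_2'=\mu V^2(0,\gamma_2)$, $\gamma_2(0)=y$. As long as $(0,\gamma_2)\in\mathcal D$, the bound $|V^1|\le K|x|$ gives $V^1(0,\gamma_2)=0$, so $(0,\gamma_2)$ solves the full system and, by uniqueness, is $\gamma$. The case $y=0$ is the same.

**The solution cannot leave $\mathcal D$.** As long as it is in $\mathcal D$, the two previous steps put it in
$$\big\{|\mathrm{Im}\,x|\le\tfrac\varepsilon2|\mathrm{Re}\,x|,\ |\mathrm{Im}\,y|\le\tfrac\varepsilon2|\mathrm{Re}\,y|,\ \tfrac23|P|\le|\zeta|\le\tfrac32|P|\big\},$$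
a compact subset of $\mathcal D$ because $\frac32|P|<\frac34r_1$; near it $V$ is holomorphic. Let $r^*$ be the supremum of the $r\le1$ such that the solution exists and stays in $\mathcal D$ on $[0,r]$. By compactness the solution reaches $r^*$ at a point of this compact set and, if $r^*<1$, continues beyond. (If a component starts at $0$, continue the scalar equation; that component remains $0$.) Just after $r^*$, each nonzero component satisfies the strict inequality $|\mathrm{Im}|<\varepsilon|\mathrm{Re}|$ and $|\gamma|<r_1$, so $\gamma$ is still in $\mathcal D$, a contradiction. Hence $r^*=1$.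

**Regularity and bounds.** The solution over $[0,1]$ stays in an open set where $V$ is holomorphic. Holomorphic dependence on parameters and initial data shows that $\varphi_\mu(P)$ is holomorphic in $(\mu,P)$ near each such $\mu$ and each real $P\neq0$ as above, which gives the holomorphy and continuity claims. By rescaling time, $\gamma(r;\mu)=\varphi_{r\mu}(P)$; differentiating at $r=1$ gives $\mu\,\partial_\mu\varphi_\mu=\mu V(\varphi_\mu)$, so $\partial_\mu\varphi_\mu=V(\varphi_\mu)$ for $\mu\ne0$, and for $\mu=0$ by continuity. The bound on $|\varphi_\mu(P)|$ was shown above. Since $V$ is bounded on $\mathcal D$, $|\varphi_\mu(P)-P|\le C|\mu|$. Finally $J(r)=\partial_P\gamma(r)$ solves $J'=\mu\,DV(\gamma)J$, $J(0)=I$, with $\|DV\|\le K$ on $\mathcal D$; Gronwall's inequality gives $\|J(1)-I\|\le e^{K|\mu|}-1$. $\square$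

Put $\varphi_\mu(0)=0$. For real $\sigma$, $\varphi_\sigma$ is the real flow of $V$ (which is real at real points). It is continuous, also at $0$ by $|\varphi_\sigma(P)|\le\frac32|P|$, and it is $C^1$ off $0$ with bounded differential. Hence it is Lipschitz: integrate along segments that avoid $0$, and treat the other segments by continuity. Uniqueness for the ODE gives $\varphi_{-\sigma}\circ\varphi_\sigma=\mathrm{id}$ on $|P|<r_1/3$, since then $|\varphi_\sigma(P)|<r_1/2$. And (3) holds off $0$ for real $|\sigma|<\sigma_0$.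

## 5. Reduction to smooth solutions of $Lu=0$, and the bi-Lipschitz maps $\kappa_s$

**Step 1: $u$ may be assumed smooth with $Lu=0$.** The operator is invariant under $t$-translation; take $t_0=0$. We have $[Z_1,Z_2]=\lambda\partial_t$, and iterated brackets of this with $Z_1,Z_2$ are $\partial_x^i\partial_y^j\lambda\,\partial_t$; since $\lambda$ vanishes only at $0$ and to finite order there, the bracket condition holds. Write $n=ee^T$ with $e$ real analytic (Cholesky) and $W_i=\sum_je_{ji}Z_j$. Then
$$L=\sum_{i,j}Z_j\,e_{ji}W_i=\sum_i\Big(\sum_je_{ji}Z_j+\sum_j(Z_je_{ji})\Big)W_i=\sum_iW_i^2+\sum_ib_iW_i,\qquad b_i=\sum_jZ_je_{ji}.$$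
Since $e$ is invertible, the $W_i$ span the same module as the $Z_j$ and satisfy the bracket condition too; $\sum b_iW_i$ is a real field. By (C1), $u\in C^\infty$ near $0$. The coefficient of $\partial_x^2$ in $L$ is $n_{11}>0$, so $\{x=0\}$ is noncharacteristic, and (C3) gives an analytic $w$ near $0$ with $Lw=Lu$. Replace $u$ by $u-w$: from now on $Lu=0$.

**Step 2: $u$ is analytic off the axis.** Write $\zeta_1=\xi+A_1\tau$, $\zeta_2=\eta+A_2\tau$. The principal symbol of $L$ is $-\sum n_{jk}\zeta_j\zeta_k$, real, of constant sign, comparable with $\zeta_1^2+\zeta_2^2$. At $(x,y)\ne0$ its zero set is $\{\zeta_1=\zeta_2=0,\ \tau\ne0\}$ (if $\tau=0$ then $\xi=\eta=0$). There $\{\zeta_1,\zeta_2\}=(\partial_xA_2-\partial_yA_1)\tau=\lambda\tau\neq0$, so it is symplectic, and the symbol vanishes exactly to order 2 on it. Where $Z_1,Z_2,[Z_1,Z_2]$ span, the classical subelliptic $\frac12$-estimate holds, which is hypoellipticity with loss of one derivative. By (C2), **$u$ is real analytic where $(x,y)\neq0$.**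

**Step 3: fix domains.** Write $B_r=\{|P|<r\}\subset\mathbb R^2$. Fix $r_0<r_1/6$ and $\delta>0$ such that $u\in C^\infty$ and $Lu=0$ near $\overline{B_{2r_0}}\times[-\delta,\delta]$, and $n$ is uniformly positive definite on $B_{2r_0}$. Let
$$I=(-\delta,\delta),\qquad \Omega=B_{r_0}\times I,\qquad \Omega_1=B_{2r_0}\times I .$$
Fix a real $g\in C_0^\infty(I)$ with $g=1$ for $|t|\le\delta/2$, and define $\sigma$ and $\kappa_s$ by (4).

**Step 4: for small real $s$, $\kappa_s$ is bi-Lipschitz from $\Omega$ onto an open subset of $\Omega_1$.** For small $s$, $|\sigma|<\sigma_0$, and $t\mapsto t+sg(t)$ is an increasing diffeomorphism of $I$ onto itself. Since $|\varphi_\sigma(P)|\le\frac32|P|<2r_0$, $\kappa_s$ maps $\Omega$ into $\Omega_1$. It is continuous, and $C^1$ off the axis $\{P=0\}$ with bounded differential, because $\partial_t\varphi_\sigma(P)=\sigma_tV(\varphi_\sigma(P))$ is bounded. As in Section 4 it is Lipschitz on the convex set $\Omega$. The map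
$$\Theta_s:(Q,\,t+sg(t))\mapsto(\varphi_{-\sigma(s,t)}(Q),\,t)$$
is defined on $\Omega_1$ (as $2r_0<r_1/2$) and is Lipschitz for the same reasons. As $2r_0<r_1/3$, we have $\Theta_s\circ\kappa_s=\mathrm{id}$ on $\Omega$, and $\kappa_s(\Theta_s(z))=z$ whenever $z\in\Omega_1$ and $\Theta_s(z)\in\Omega$. Hence $\kappa_s(\Omega)=\Theta_s^{-1}(\Omega)$, which is open, and $\kappa_s:\Omega\to\kappa_s(\Omega)$ is bi-Lipschitz with inverse $\Theta_s$. It maps the axis to the axis and the complement of the axis to the complement, and $\kappa_s=\mathrm{id}$ for $t\notin\mathrm{supp}\,g$. Its differential is block triangular, so its Jacobian off the axis is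
$$J_s=\det(D\varphi_\sigma)\,(1+sg')>0 .$$

**Step 5: how $Z$ acts on $v\circ\kappa_s$.** Set
$$m_{kj}=\partial_j\varphi_\sigma^k(P)+A_j(P)\,\sigma_t\,V^k(\varphi_\sigma(P)),\qquad \sigma_t=\frac{sg''}{1+sg'} .$$
Then, off the axis, for real $s$ and $v\in C^1$,
$$Z_j(v\circ\kappa_s)=\sum_km_{kj}\,(Z_kv)\circ\kappa_s,\qquad\text{i.e.}\qquad Z(v\circ\kappa_s)=m^T\,(Zv)\circ\kappa_s . \tag{5}$$
Indeed, $Z_j$ applied to the $k$-th component of $\kappa_s$ ($k=1,2$) is $m_{kj}$, and applied to the last it is $A_j(1+sg')=A_je^\sigma$. So the left side is $\sum_km_{kj}(\partial_kv)\circ\kappa_s+A_je^\sigma(\partial_tv)\circ\kappa_s$. The right side is $\sum_km_{kj}(\partial_kv)\circ\kappa_s+\sum_km_{kj}A_k(\varphi_\sigma)\,(\partial_tv)\circ\kappa_s$. By (3) and $A(V)=0$,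
$$\sum_km_{kj}A_k(\varphi_\sigma)=(\varphi_\sigma^*A)_j+A_j\,\sigma_t\,(A(V))(\varphi_\sigma)=e^\sigma A_j .$$

**Step 6: the coefficients extend to complex $s$.** Now let $s$ be complex, $|s|<s_0$ with $s_0$ small; $\sigma=\log(1+sg')$ uses the principal branch, and $|\sigma|<\sigma_0$. By Lemma 2, at each fixed $(P,t)\in\Omega$ with $P\ne0$, the entries of $m$, $J_s$ and $n\circ\varphi_\sigma$ are holomorphic in $s$. They are uniformly bounded, since $\varphi_\sigma(P)\in\mathcal D$, where $V$ and $n$ are bounded, and $D\varphi_\sigma$ is bounded. They are continuous in $(P,t)$ for $P\ne0$, hence measurable. At $s=0$ they equal $I$, $1$, $n$. By Lemma 1, $\|m-I\|\le C|s|$, so after decreasing $s_0$ the matrix $m$ is uniformly invertible, and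
$$M_s=J_s\,m^{-1}\,(n\circ\varphi_\sigma)\,m^{-T}$$
is holomorphic in $|s|<s_0$ with values in $L^\infty(\Omega)$, $M_0=n$, $\|M_s-n\|_{L^\infty}\le C|s|$.

This is the point where boundedness of $DV$ is indispensable to the argument: the entries of $D\varphi_\sigma$ sit in $m$, hence in $M_s$.

## 6. The equation satisfied by $u\circ\kappa_s$

**Step 7: transport the weak form of $Lu=0$.** Put
$$B_s(w,\psi)=\int_\Omega(Zw)^TM_s\,Z\psi\;dx\,dy\,dt,\qquad u_s=u\circ\kappa_s\quad(s\text{ real}).$$
The function $u_s$ is Lipschitz on $\Omega$. We claim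
$$B_s(u_s,\psi)=0\qquad(\psi\in C_0^\infty(\Omega)). \tag{6}$$
Since $A_j$ does not depend on $t$, $Z_j$ is divergence free and $Z_j^*=-Z_j$. So $Lu=0$ gives $\int(Zu)^Tn\,Z\hat\psi=0$ for $\hat\psi\in C_0^\infty(\Omega_1)$, and by mollification for every Lipschitz $\hat\psi$ with compact support in $\Omega_1$. Take $\hat\psi=\psi\circ\kappa_s^{-1}=\psi\circ\Theta_s$ on $\kappa_s(\Omega)$, extended by $0$. Its support $\kappa_s(\mathrm{supp}\,\psi)$ is compact in the open set $\kappa_s(\Omega)\subset\Omega_1$; near every point of $\Omega_1$ it is either $0$ or Lipschitz with one fixed constant, so it is Lipschitz on the convex set $\Omega_1$. Off the axis $\hat\psi$ is $C^1$, so (5) applies to both $u$ and $\hat\psi$ there, and the axis is a null set: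
$$(Zu)\circ\kappa_s=m^{-T}Zu_s,\qquad (Z\hat\psi)\circ\kappa_s=m^{-T}Z\psi .$$
Since $n$ depends only on $P$, $n\circ\kappa_s=n\circ\varphi_\sigma$. Changing variables by $\kappa_s$,
$$0=\int_{\kappa_s(\Omega)}(Zu)^Tn\,Z\hat\psi=\int_\Omega(Zu_s)^Tm^{-1}(n\circ\varphi_\sigma)\,m^{-T}Z\psi\;J_s=B_s(u_s,\psi).$$

**Step 8: localize in $P$ only.** Let $\chi=\chi(P)\in C_0^\infty(B_{r_0})$ be real, $\chi=1$ for $|P|\le r_0/2$, and $w_s=\chi u_s$. Then $Zw_s=\chi Zu_s+u_sZ\chi$, while (6) for the test function $\chi\psi$ reads $\int(Zu_s)^TM_s(\chi Z\psi+\psi Z\chi)=0$. Subtracting,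
$$B_s(w_s,\psi)=\ell_s(\psi):=-\int\psi\,(Zu_s)^TM_sZ\chi+\int u_s\,(Z\chi)^TM_sZ\psi . \tag{7}$$
The right side involves $u_s$ only where $Z\chi=(\partial_x\chi,\partial_y\chi)\neq0$, away from the axis. No cutoff in $t$ has been used.

## 7. Holomorphy in $s$ from Lax–Milgram

The function $u_s$ makes sense only for real $s$, because near the axis $u$ has no holomorphic extension that we know of. But in (7) everything except $w_s$ extends to complex $s$. So we solve for it.

**Step 9: the energy space.** For $w\in C_0^\infty(\Omega)$ we claim $\|w\|_{L^2}\le2r_0\|Z_1w\|_{L^2}$. With $b(x,y)=\int_0^xA_1(x',y)\,dx'$, the change of variables $(x,y,t-b)$ preserves volume, and $Z_1$ becomes $\partial_x$ since $Z_1(t-b)=A_1-b_x=0$. On the support $|x|<r_0$, and a function $f\in C_0^\infty(-r_0,r_0)$ satisfies $|f|^2\le2r_0\|f'\|^2$ pointwise, hence $\|f\|\le2r_0\|f'\|$. This proves the claim. Let $H$ be the closure of $C_0^\infty(\Omega)$ (complex-valued) in the norm $\|Zw\|_{L^2}$. If $w_n$ is Cauchy in this norm, then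 $w_n\to w$ and $Zw_n\to F$ in $L^2$, and $F=Zw$ in the distribution sense; so $H$ is a Hilbert space continuously embedded in $L^2(\Omega)$. If $h$ is Lipschitz with compact support in $\Omega$, its mollifications lie in $C_0^\infty(\Omega)$ and converge to $h$ in $H^1$; hence $h\in H$.

**Step 10: the operator is invertible, holomorphically in $s$.** Let $H'$ be the dual of $H$ and $\mathcal B_s:H\to H'$, $\mathcal B_sw=B_s(w,\cdot)$. From
$$|B_s(w,\psi)|\le\|M_s\|_{L^\infty}\|Zw\|\,\|Z\psi\|$$
and linearity in $M_s\in L^\infty$, $\mathcal B_s$ is holomorphic in $s$ in operator norm and $\|\mathcal B_s-\mathcal B_0\|\le C|s|$. Since $n$ is real, symmetric and uniformly positive definite and $Z_j$ is real, $B_0(w,\bar w)\ge c\|Zw\|^2$; so $\mathcal B_0$ is an isomorphism by Lax–Milgram, applied to $(w,v)\mapsto B_0(w,\bar v)$. By a Neumann series $\mathcal B_s^{-1}$ exists and is holomorphic for $|s|<s_1$.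

**Step 11: the data are holomorphic in $s$.** First, $w_0=\chi u$ is smooth with bounded derivatives on $\Omega$, so $\beta_s:=B_s(w_0,\cdot)\in H'$ is well defined and holomorphic in $s$, although $w_0$ need not lie in $H$ (it need not vanish at $t=\pm\delta$).

Second, $\ell_s$ extends to an $H'$-valued holomorphic function for small complex $s$. The integrands in (7) live in
$$\mathcal K=\{r_0/2\le|P|\le r_0\}\times[-\delta,\delta].$$
By Step 2, $u$ is real analytic near this compact set, so $u$ and $Z_ku$ have bounded holomorphic extensions to a complex $\eta$-neighborhood of $\mathcal K$. (Sum the power series on complex balls of one small radius centered at points of $\mathcal K$. If two such balls meet, their intersection is convex and invariant under conjugation, so it contains a real point, hence a real open set, and the two sums agree.) For $(P,t)\in\mathcal K\cap\Omega$ and small complex $s$, Lemma 2 gives $|\kappa_s(P,t)-(P,t)|\le C|s|<\eta$. So $u\circ\kappa_s$ and $m^T(Zu)\circ\kappa_s$, formed with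 these extensions, are bounded and pointwise holomorphic in $s$, hence holomorphic with values in $L^\infty(\mathcal K\cap\Omega)$ by Lemma 1. For real $s$ they equal $u_s$ and, by (5), $Zu_s$. Insert them in (7); with $\|\psi\|_{L^2}\le C\|Z\psi\|_{L^2}$ the formula defines an element of $H'$ depending holomorphically on $s$.

**Step 12: solve.** For small real $s$ let $h_s=w_s-w_0=\chi(u_s-u)$. Since $\kappa_s=\mathrm{id}$ for $t\notin\mathrm{supp}\,g$, $h_s$ is Lipschitz with support in the compact set $\mathrm{supp}\,\chi\times\mathrm{supp}\,g\subset\Omega$. So $h_s\in H$. By (7), $B_s(h_s,\psi)=\ell_s(\psi)-\beta_s(\psi)$ for $\psi\in C_0^\infty(\Omega)$; both sides are continuous in the norm of $H$ and $C_0^\infty(\Omega)$ is dense, so $\mathcal B_sh_s=\ell_s-\beta_s$ in $H'$. Therefore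
$$h_s=\mathcal B_s^{-1}(\ell_s-\beta_s)\qquad(s\text{ real, small}), \tag{8}$$
and the right side is holomorphic for $|s|<s_2$ with values in $H\subset L^2(\Omega)$.

## 8. From bounds on $\partial_t^ku$ to analyticity

**Step 13: factorial bounds for $T^ku$, $T=\partial_t$.** On $\Omega'=\{|P|<r_0/2,\ |t|<\delta/2\}$ we have $\chi=1$, $g=1$, $g'=0$, so $\sigma=0$, $\varphi_\sigma=\mathrm{id}$ and
$$h_s(P,t)=u(P,t+s)-u(P,t).$$
As $u$ is smooth near $\overline{\Omega_1}$, this is a smooth function of small real $s$ with values in $L^2(\Omega')$, and its $k$-th derivative at $s=0$ is $T^ku$ for $k\ge1$. By (8) it agrees for small real $s$ with a holomorphic $L^2(\Omega')$-valued function, and Cauchy's estimates give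
$$\|T^ku\|_{L^2(\Omega')}\le C^{k+1}k!\qquad(k\ge0). \tag{9}$$

**Step 14: add a variable and become elliptic.** Since $LT^ku=T^kLu=0$, (C1) turns (9) into $|\partial^\alpha T^ku|\le C_\alpha C^{k+1}k!$ on a smaller neighborhood $\Omega''$ of $0$. Hence
$$\tilde u(P,t,t')=\sum_{k\ge0}\frac{(it')^k}{k!}\,T^ku(P,t)$$
converges in $C^\infty$ for $|t'|$ small, $\partial_{t'}\tilde u=i\,\partial_t\tilde u$ and $L\tilde u=0$. So $\partial_{t'}^2\tilde u=-\partial_t^2\tilde u$ and
$$(L+\partial_t^2+\partial_{t'}^2)\,\tilde u=0 .$$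
This operator on $\mathbb R^4$ has analytic coefficients and, up to sign, principal symbol $\sum n_{jk}\zeta_j\zeta_k+\tau^2+\tau'^2$. It vanishes only if $\tau=\tau'=0$ and $\zeta_1=\zeta_2=0$, that is $\xi=\eta=0$ as well. The operator is elliptic, so by (C4) $\tilde u$ is analytic, and so is $u=\tilde u|_{t'=0}$ near $0$. This proves Proposition A. $\blacksquare$

## 9. Choosing the primitive for $\lambda_2$: proof of Theorem 1

What remains is a problem in the plane: find a solution $V$ of (2) for $\lambda=\lambda_2$ satisfying (H).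

**No diagonal linear field works.** If $V=\alpha x\partial_x+\beta y\partial_y$ with constants $\alpha,\beta$, then (2) says $(j+1)\alpha+(k+1)\beta=1$ for each monomial $x^jy^k$ of $\lambda$. The monomials $x^{2q}$ and $y^{2q}$ force $\alpha=\beta=\frac1{2q+2}$, and then $x^py^p$ gives $(p+1)(\alpha+\beta)=\frac{p+1}{q+1}\ne1$.

**The radial primitive fails.** The next attempt is to use, for each monomial, its own dilation $\frac{1}{j+k+2}(x\partial_x+y\partial_y)$. With $c=\frac1{2p+2}-\frac1{2q+2}>0$ this gives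
$$V^1=x\Big(\frac1{2p+2}-c\,\frac{x^{2q}+y^{2q}}{\lambda}\Big),$$
and $V^2$ likewise. Using $\frac{x^{2q}+y^{2q}}\lambda=1-\frac{x^py^p}\lambda$ and $p\lambda-y\lambda_y=p\,x^{2q}-(2q-p)\,y^{2q}$ one gets
$$\partial_yV^1=c\,\frac xy\cdot\frac{x^py^p\,\big(p\,x^{2q}-(2q-p)\,y^{2q}\big)}{\lambda^2}.$$
On the curve $x>0$, $y=x^{(2q-p)/p}$ we have $x^py^p=x^{2q}$, and $y=o(x)$ as $x\to0$ because $2q-p>p$. Hence $\lambda=2x^{2q}(1+o(1))$ and $\partial_yV^1\sim\frac{cp}{4}\cdot\frac xy\to\infty$. So $\|DV\|\le K$ fails, already at real points.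

**The primitive $a\,dy$ fails for the same reason.** With $a=\int_0^x\lambda$ it gives $V^2=0$ and
$$V^1=\frac a\lambda=x\Big(\frac1{p+1}+c_1\frac{x^{2q}}\lambda+c_2\frac{y^{2q}}\lambda\Big),\quad c_1=\frac1{2q+1}-\frac1{p+1}\ne0,\quad c_2=1-\frac1{p+1}.$$
On the same curve $y\lambda_y=p\,x^{2q}(1+o(1))$. The $c_1$-term contributes $-c_1x^{2q+1}\lambda_y/\lambda^2\sim-\frac{c_1p}4\cdot\frac xy$ to $\partial_yV^1$. The $c_2$-term contributes $c_2\,x\,y^{2q-1}(2q\lambda-y\lambda_y)/\lambda^2=O(xy^{2q-1}/x^{2q})=O\big((y/x)^{2q-1}\big)\to0$. So $\partial_yV^1$ is again unbounded.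

The computations show what is wrong. In the region $|y|\ll|x|$, where $x^{2q}$ and $x^py^p$ compete, $V^1=x\cdot(\text{weighted average of the coefficients of the monomials})$. If $x^{2q}$ and $x^py^p$ carry different coefficients in $V^1$, that average varies by a fixed amount over a $y$-scale comparable with $|y|\ll|x|$, and multiplying by $x$ gives a derivative of size $|x/y|$. The remedy is to give $x^{2q}$ and $x^py^p$ *the same* coefficient in $V^1$, and $y^{2q}$ and $x^py^p$ the same coefficient in $V^2$. Each monomial has two coefficients and only the one constraint $(j+1)\alpha+(k+1)\beta=1$, so there is room: give $x^py^p$ the coefficients $\alpha=\beta=\frac1{2p+2}$, give $x^{2q}$ the coefficient $\alpha=\frac1{2p+2}$ and hence $\beta=1-\frac{2q+1}{2p+2}=\frac1{2p+2}-\frac{q-p}{p+1}$, and treat $y^{2q}$ symmetrically.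

**Step 1: the primitive.** Write $\lambda=\lambda_2$, $\theta=\frac{q-p}{p+1}$, and
$$V^1=x\Big(\frac1{2p+2}-\theta\frac{y^{2q}}\lambda\Big),\qquad V^2=y\Big(\frac1{2p+2}-\theta\frac{x^{2q}}\lambda\Big),\qquad A=-\lambda V^2dx+\lambda V^1dy . \tag{10}$$
The form $A$ is polynomial, and
$$\partial_x(\lambda V^1)+\partial_y(\lambda V^2)=\frac{2\lambda+2p\,x^py^p+2q(x^{2q}+y^{2q})}{2p+2}-\theta(x^{2q}+y^{2q})=\lambda,$$
because the coefficient of $x^py^p$ is $\frac{2+2p}{2p+2}=1$ and that of $x^{2q}$ and $y^{2q}$ is $\frac{2q+2}{2p+2}-\frac{q-p}{p+1}=1$. So $dA=\lambda\,dx\wedge dy$, and by (1) the Liouville field of $A$ is $V$.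

**Step 2: change $t$ so that $A$ replaces $a\,dy$.** Since $d(a\,dy)=\lambda\,dx\wedge dy=dA$, we have $A-a\,dy=df$ with $f$ real analytic on $\mathbb R^2$; that is, $f_x=A_1$, $a+f_y=A_2$. In the coordinates $(x,y,\tilde t)$, $\tilde t=t+f(x,y)$, a global analytic change,
$$X=\partial_x+f_x\,\partial_{\tilde t}=\partial_x+A_1\partial_{\tilde t},\qquad Y=\partial_y+(a+f_y)\,\partial_{\tilde t}=\partial_y+A_2\partial_{\tilde t}.$$
So $X^2+Y^2$ has the form in Proposition A with $n=I$.

**Step 3: a lower bound for $\lambda$ on $\mathcal D$.** Take $r_1=1$ and $\varepsilon>0$ with $2q\arctan\varepsilon\le\pi/3$. On $\mathcal D$ write $x=\pm|x|e^{i\theta_1}$, $y=\pm|y|e^{i\theta_2}$, $|\theta_i|\le\arctan\varepsilon$. As $p$ is even, the signs disappear in $x^py^p,x^{2q},y^{2q}$, and each of these is zero or has argument in $[-\pi/3,\pi/3]$. Hence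
$$|\lambda|\ge\mathrm{Re}\,\lambda\ge\tfrac12N,\qquad N=|x|^p|y|^p+|x|^{2q}+|y|^{2q}>0\quad\text{on }\mathcal D .$$

**Step 4: the bounds in (H).** From Step 3, $|x^{2q}/\lambda|,|y^{2q}/\lambda|\le2$, so $|V^1|\le K|x|$ and $|V^2|\le K|y|$. Also $x\lambda_x=p\,x^py^p+2q\,x^{2q}$ and its analogue give $|x\lambda_x|,|y\lambda_y|\le2qN\le4q|\lambda|$. Therefore
$$\partial_xV^1=\frac1{2p+2}-\theta\frac{y^{2q}}\lambda+\theta\,\frac{y^{2q}}\lambda\cdot\frac{x\lambda_x}\lambda$$
is bounded, and
$$|\partial_yV^1|=\theta\left|\frac{x\,y^{2q-1}(2q\lambda-y\lambda_y)}{\lambda^2}\right|\le6q\,\theta\,\frac{|x||y|^{2q-1}}{|\lambda|}\le12q\,\theta\,\frac{|x||y|^{2q-1}}N .$$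
The last quotient is bounded by $1$:

* if $|x|\le|y|$, it is $\le|y|^{2q}/N\le1$;
* if $|x|>|y|>0$, then $N\ge|x|^p|y|^p$ and $p\ge1$ give the bound $|x|^{1-p}|y|^{2q-1-p}\le|y|^{1-p}|y|^{2q-1-p}=|y|^{2q-2p}\le1$;
* if $y=0$, it vanishes.

By the symmetry $x\leftrightarrow y$ the derivatives of $V^2$ are bounded too. So (H) holds; and $\lambda$ vanishes to finite order at $0$.

**Step 5: conclusion.** Let $u$ be a distribution on an open $V_0\subset\mathbb R^3$ with $(X^2+Y^2)u$ analytic on $V_0$. At points with $(x,y)\ne0$ the fields $X,Y,[X,Y]=\lambda\partial_t$ are independent, so $u$ is analytic there by (C2). At points of $V_0$ with $x=y=0$, $u$ is analytic by Proposition A, since the change $\tilde t=t+f$ is analytic. This proves Theorem 1. $\blacksquare$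

## 10. Splitting the Newton polygon at a vertex: proof of Theorem 2

The choice (10) has a general form: pick the vertex of least total degree, and let the monomials to its right share its coefficient in $V^1$, the others its coefficient in $V^2$. Throughout, $0^0=1$.

**Step 1: reduction to (H) for one primitive.** By Dickson's lemma $S\subset S_0+\mathbb N^2$ with a finite $S_0\subset S$. So $\Gamma=\mathrm{conv}(S_0)+\mathbb R_+^2$ is a polyhedron with vertices in $S$, and $\Gamma=\mathrm{conv}(\mathcal V)+\mathbb R_+^2$. Since $S$ meets both axes, $\Gamma$ meets each axis in a face, a closed half-line, whose endpoint is a vertex; it is not $(0,0)$ because $\lambda(0)=0$. So $N$ contains pure powers of $|x|$ and of $|y|$, $N>0$ off $0$, and $|\lambda|\ge cN$ shows $\lambda\ne0$ off $0$ near $0$. Also $\lambda$ vanishes to finite order at $0$. At points with $(x,y)\neq0$ (in $W\times\mathbb R$, $W$ a small disc), (C2) applies as in Section 5, Step 2. At points of the axis we want Proposition A. It suffices to verify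 (H) for *some* primitive of $\lambda\,dx\wedge dy$: another primitive differs from it by some $df$, absorbed by $\tilde t=t+f$ as in Section 9, Step 2, and $n(x,y)$ is unchanged.

**Step 2: two inequalities for monomials.**

**(N1)** *For $|x|,|y|\le1$ and $(j,k)\in\Gamma$: $|x|^j|y|^k\le N$.* Indeed $(j,k)$ is componentwise $\ge$ a convex combination $\sum w_vv$ of vertices (only $w_v>0$ kept), so $|x|^j|y|^k\le\prod_v(|x|^{v_1}|y|^{v_2})^{w_v}$, and a weighted geometric mean is at most the maximum, hence at most $N$.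

**(N2)** *For small $\rho>0$ and every $m$: $\sum_S(1+j+k)^m|c_{jk}||x|^j|y|^k\le C_mN$ for complex $|x|,|y|\le\rho$.* If $(j,k)\in v+\mathbb N^2$ with $v\in S_0$, then $|x|^j|y|^k\le|x|^{v_1}|y|^{v_2}\rho^{\,j+k-|v|}\le N\rho^{\,j+k-|v|}$ by (N1), where $|v|=v_1+v_2$. For $\rho\le1$ smaller than a radius of absolute convergence of $\lambda$, $\sum(1+j+k)^m|c_{jk}|\rho^{j+k}<\infty$; and $S_0$ is finite.

Consequently $|x\lambda_x|,|y\lambda_y|\le CN$ for $|x|,|y|\le\rho$.

**Step 3: a lower bound for $\lambda$ on $\mathcal D$.** Let $r_1\le\rho$. For $(x,y)\in\mathcal D$, $x=\pm|x|e^{i\theta_1}$, $y=\pm|y|e^{i\theta_2}$, compare with the real point $(\pm|x|,\pm|y|)$. Since $|e^{i(j\theta_1+k\theta_2)}-1|\le(j+k)\arctan\varepsilon$,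
$$|\lambda(x,y)-\lambda(\pm|x|,\pm|y|)|\le\sum|c_{jk}||x|^j|y|^k(j+k)\arctan\varepsilon\le C_1N\arctan\varepsilon .$$
So for $\varepsilon,r_1$ small, $|\lambda|\ge\frac c2N>0$ on $\mathcal D$.

**Step 4: the primitive.** Let $d=\min_S(j+k)\ge1$ and $b=\frac1{d+2}$, and choose $(j_0,k_0)\in\mathcal V$ with $j_0+k_0=d$ (the function $j+k$ attains its minimum over $\Gamma$ at a vertex). Let
$$R=\{(j,k)\in S:j>j_0\},\qquad Q=S\setminus R,\qquad Q^*=Q\setminus\{(j_0,k_0)\}.$$
If $(j,k)\in Q$ then $k\ge d-j\ge d-j_0=k_0$, and $k=k_0$ forces $j=j_0$. So $k\ge k_0+1$ on $Q^*$, while $j\ge j_0+1$ on $R$. Put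
$$(j,k)\in R:\ \alpha_{jk}=b,\ \ \beta_{jk}=\frac{1-(j+1)b}{k+1};\qquad (j,k)\in Q:\ \beta_{jk}=b,\ \ \alpha_{jk}=\frac{1-(k+1)b}{j+1}.$$
Then $(j+1)\alpha_{jk}+(k+1)\beta_{jk}=1$, $|\alpha_{jk}|,|\beta_{jk}|\le1+j+k$, and
$$\alpha_{j_0k_0}=\frac{(d+2)-(k_0+1)}{(d+2)(j_0+1)}=\frac{j_0+1}{(d+2)(j_0+1)}=b .$$
Let $F^1=x\sum\alpha_{jk}c_{jk}x^jy^k$ and $F^2=y\sum\beta_{jk}c_{jk}x^jy^k$. Then $\partial_xF^1+\partial_yF^2=\lambda$, so $-F^2dx+F^1dy$ is a primitive, real analytic near $0$. By (1) its Liouville field is $V^1=F^1/\lambda$, $V^2=F^2/\lambda$, that is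
$$V^1=bx+\frac{xG_1}\lambda,\quad V^2=by+\frac{yG_2}\lambda,\qquad G_1=\sum_{Q^*}(\alpha_{jk}-b)c_{jk}x^jy^k,\quad G_2=\sum_R(\beta_{jk}-b)c_{jk}x^jy^k ,$$
because $\alpha_{jk}=b$ on $R\cup\{(j_0,k_0)\}$ and $\beta_{jk}=b$ on $Q$. For $\lambda_2$ this gives $d=2p$, $(j_0,k_0)=(p,p)$, $R=\{(2q,0)\}$, $Q^*=\{(0,2q)\}$, and the field (10).

**Step 5: the easy bounds.** By (N2) and Step 3, $|G_i|,|x\partial_xG_i|,|y\partial_yG_i|\le CN\le C'|\lambda|$ on $\mathcal D$. Hence $|V^1|\le K|x|$, $|V^2|\le K|y|$, and
$$\partial_xV^1=b+\frac{G_1}\lambda+\frac{x\,\partial_xG_1}\lambda-\frac{G_1\,x\lambda_x}{\lambda^2}$$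
is bounded; likewise $\partial_yV^2$.

**Step 6: the mixed derivatives.** Since $j\ge1$ on $R$, the quotient $x^{-1}G_2$ is a power series, and
$$\partial_xV^2=\frac{y\,\partial_xG_2}\lambda-\frac{(y\,x^{-1}G_2)(x\lambda_x)}{\lambda^2}.$$
Both $|y\,\partial_xG_2|$ and $|y\,x^{-1}G_2|$ are bounded by constant multiples of sums of the form treated in the following claim, so the claim makes $\partial_xV^2$ bounded.

**Claim.** $\Sigma:=\sum_R(1+j+k)^m|c_{jk}||x|^{j-1}|y|^{k+1}\le C_mN$ for $|x|,|y|\le\rho$, $\rho$ small, $(x,y)\ne0$.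

If $|y|\le|x|$, then $|x|^{j-1}|y|^{k+1}\le|x|^j|y|^k$ and (N2) applies. Let $|x|<|y|$. We show that each monomial satisfies
$$|x|^{j-1}|y|^{k+1}\le|x|^{j_0}|y|^{k_0}\rho^{\,j+k-d}.$$

* If $k+1\ge k_0$, the left side equals $|x|^{j_0}|y|^{k_0}\cdot|x|^{j-1-j_0}|y|^{k+1-k_0}$, with nonnegative exponents (recall $j\ge j_0+1$) of sum $j+k-d$.
* If $k+1<k_0$ and $x\ne0$, then $|y|^{k+1-k_0}\le|x|^{k+1-k_0}$, because the exponent is negative and $|y|>|x|$. So in the same factorization the second factor is at most $|x|^{j+k-d}\le\rho^{\,j+k-d}$, as $j+k\ge d$.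
* If $k+1<k_0$ and $x=0$, then $j\ge d-k=j_0+k_0-k>j_0+1\ge1$, so $j\ge2$ and the left side vanishes.

Summing, $\Sigma\le|x|^{j_0}|y|^{k_0}\,\rho^{-d}\sum(1+j+k)^m|c_{jk}|\rho^{j+k}\le C_mN$, since $(j_0,k_0)\in\mathcal V$. This proves the claim.

For $\partial_yV^1=\frac{x\,\partial_yG_1}\lambda-\frac{(x\,y^{-1}G_1)(y\lambda_y)}{\lambda^2}$ we need $\sum_{Q^*}(1+j+k)^m|c_{jk}||x|^{j+1}|y|^{k-1}\le C_mN$. The proof of the claim used only $j\ge j_0+1$ and $j+k\ge d$ on $R$; interchanging the roles of $x$ and $y$, the relations $k\ge k_0+1$ and $j+k\ge d$ on $Q^*$ give this bound in the same way.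

**Step 7: conclusion.** Shrink $r_1$ so that $n$ and the new primitive are holomorphic and bounded on $|\zeta|<r_1$. Then (H) holds and Proposition A applies at the points of the axis. With the points off the axis treated in Step 1, $L$ is analytic hypoelliptic on $W\times\mathbb R$. This proves Theorem 2. $\blacksquare$
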